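\title{Regularity of finite circular splicing languages is undecidable}

\begin{abstract}
A circular splicing system in the sense of P\u{a}un generates a set of circular words from an initial set by cutting two circular words at prescribed sites and pasting them into one. We show that no algorithm decides whether the language generated by a system with finitely many initial words and finitely many rules is regular. From a Turing machine and an input we construct a system whose language is finite if the machine halts and is not context-free otherwise. The set of rules can be fixed in advance over a two-letter alphabet, whereas over a one-letter alphabet the language is always regular. Finiteness of the language is $\Sigma^0_1$-complete; regularity is $\Sigma^0_1$-hard and lies in $\Sigma^0_2$.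
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $A$ be a finite alphabet, $A^*$ the set of words over $A$, $\varepsilon$ the empty word and $A^+=A^*\setminus\{\varepsilon\}$. Two words are \emph{conjugate} if they have the form $xy$ and $yx$ with $x,y\in A^*$; we write $xy\sim yx$. This is an equivalence relation, and the class of $w$ is the \emph{circular word} ${\sim}w$. One pictures ${\sim}w$ as the word $w$ written clockwise around a circle, with the starting point forgotten. Its length is $|w|$. A word $u$ is a \emph{factor} of a circular word $W$ if $W={\sim}hu$ for some word $h$, and an \emph{occurrence} of $u$ is an arc of the circle that reads $u$. The expressions ``followed by'' and ``preceded by'' refer to neighbors on the circle: in ${\sim}ab$ the letter $b$ is followed by $a$.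

A \emph{circular language} is a set $C$ of circular words. Its \emph{full linearization} is the ordinary language $\mathrm{Lin}(C)=\{w\in A^*:{\sim}w\in C\}$, the union of the classes in $C$. We call $C$ \emph{regular} if $\mathrm{Lin}(C)$ is regular, and \emph{context-free} if $\mathrm{Lin}(C)$ is context-free. A conjugacy class is finite, so a finite circular language is regular.

A \emph{(P\u{a}un) circular splicing system} is a triple $S=(A,I,R)$, where $I$ is a circular language over $A$, the \emph{initial set}, and $R$ is a set of \emph{rules}. A rule is a quadruple of words, written $r=u_1\#u_2\,\$\,u_3\#u_4$. Applied to a \emph{first operand} ${\sim}hu_1u_2$ and a \emph{second operand} ${\sim}ku_3u_4$, with $h,k\in A^*$, it produces ${\sim}u_2hu_1u_4ku_3$. The two operands need not be distinct. The \emph{language generated by $S$} is the smallest circular language that contains $I$ and is closed under the application of the rules of $R$. This is the whole definition: there is no self-splicing operation, and no closure condition is imposed on $R$. We call $S$ \emph{finite} if $I$ and $R$ are finite, and we call $u_1u_2$ and $u_3u_4$ the \emph{first site} and the \emph{second site} of $r$.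

Rotating the result gives
\begin{equation}\label{eq:insertion}
{\sim}\,u_2hu_1u_4ku_3={\sim}\,h\,u_1\,(u_4ku_3)\,u_2 .
\end{equation}
So the second operand is cut between $u_3$ and $u_4$ and opened into the linear word $u_4ku_3$, which is inserted into the first operand between $u_1$ and $u_2$. We always read splicing in this way.

\begin{example}\label{ex:first}
If $R=\emptyset$, the language is $I$. If $I=\{{\sim}a\}$ and $R=\{a\#\varepsilon\,\$\,a\#\varepsilon\}$, then ${\sim}a^n$ and ${\sim}a^m$ produce ${\sim}a^{n+m}$, and the language $\{{\sim}a^n:n\ge1\}$ is infinite and regular. Now let $I=\{{\sim}ab\}$ and $R=\{a\#b\,\$\,b\#a\}$. For $n\ge1$ the circular word ${\sim}a^nb^n$ has one occurrence of $ab$ and one of $ba$. As a second operand, ${\sim}a^mb^m$ opens into $a^mb^m$, and inserting this word into ${\sim}a^nb^n$ between $a$ and $b$ gives ${\sim}a^{n+m}b^{n+m}$. The language is $C=\{{\sim}a^nb^n:n\ge1\}$. It is not regular, because $\mathrm{Lin}(C)\cap a^*b^*=\{a^nb^n:n\ge1\}$.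
\end{example}

One word and one rule thus suffice for either behavior, and it is natural to ask for a test. The question is posed as Problem~1.1 in \cite{unavoidable}:

\begin{quote}
\emph{Given a circular splicing system $S=(A,I,R)$ with $I$ and $R$ finite, can one decide whether the language generated by $S$ is regular?}
\end{quote}

There are reasons to expect such a test. Splicing never erases a symbol, and the length of the result is the sum of the lengths of the operands. Hence a short word has no long detour in its derivation, membership in the language is decidable, and over one letter the language is always regular (Section~\ref{sec:length}). Moreover a rule sees only a bounded window, and it may be applied at any place, at any time, to any pair of words already produced; such a device seems too poorly controlled to follow a program. But membership concerns one word, while regularity concerns all of them, and an unbounded computation can be spread over an infinite sequence of longer and longer words. This is what happens, and the answer is negative.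

\begin{theorem}\label{thm:main}
From a Turing machine $\mathcal T$ and an input $x$ one can effectively construct a finite circular splicing system, generating a circular language $C$, such that
\begin{itemize}
\item if $\mathcal T$ halts on $x$, then $C$ is finite, hence regular;
\item if $\mathcal T$ does not halt on $x$, then $\mathrm{Lin}(C)$ is not context-free, hence not regular.
\end{itemize}
Consequently no algorithm decides, given a finite circular splicing system, whether the language that it generates is regular.
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] There is a fixed finite set $R_0$ of rules over $\{0,1\}$ such that it is undecidable, given a finite set $I$, whether the language generated by $(\{0,1\},I,R_0)$ is regular. This holds already for a family of sets $I$ in which only one word varies and for which each generated language is either finite or not context-free. Hence finiteness, regularity and context-freeness are all undecidable for $R_0$.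
\item[(b)] The alphabet size $2$ is optimal: over a one-letter alphabet, the language generated by a finite system is always regular.
\item[(c)] For finite systems, finiteness of the generated language is $\Sigma^0_1$-complete, and regularity is $\Sigma^0_1$-hard and belongs to $\Sigma^0_2$.
\end{enumerate}
\end{theorem}

We do not determine the exact level of regularity in part (c).

The idea is to use very short initial words as second operands, so that by \eqref{eq:insertion} a rule becomes a context-dependent insertion of a fixed word into a long circular word. A token travels clockwise around the long word and simulates a queue machine (Section~\ref{sec:queue}). A symbol that ought to be deleted is instead killed by a mark inserted next to it. The system is built in Section~\ref{sec:system}, where it is also run by hand on a two-state machine; Section~\ref{sec:analysis} determines its language exactly; Section~\ref{sec:main} proves Theorem~\ref{thm:main}; Section~\ref{sec:binary} reduces the alphabet to two letters.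

\section{What additivity of length gives}\label{sec:length}

The positive parts of Theorem~\ref{thm:sharp} use only the fact that lengths add under splicing.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
Let $A=\{a\}$. Each conjugacy class is a single word, so $\mathrm{Lin}(C)=\{a^n:n\in E\}$ for a set $E$ of nonnegative integers. If $R=\emptyset$, then $C=I$ is finite. Otherwise choose $N\ge1$ at least as large as the lengths of all sites of all rules, and put $Y=E\cap[N,\infty)$. If $n,n'\in Y$, then any rule applies to ${\sim}a^n$ and ${\sim}a^{n'}$, so $n+n'\in Y$. If $Y$ is empty, $E$ is finite. Otherwise fix $d\in Y$; note $d\ge 1$. For each residue class modulo $d$ that meets $Y$, let $e$ be the least element of $Y$ in the class. Since $Y$ is closed under adding $d$, the intersection of $Y$ with the class is exactly $\{e,e+d,e+2d,\dots\}$. Thus $\{a^n:n\in Y\}$ is a union of at most $d$ languages $a^e(a^d)^*$, and $\mathrm{Lin}(C)$ differs from it by words of length less than $N$. So $\mathrm{Lin}(C)$ is regular.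
\end{proof}

We recall the terms in part (c). Finite objects such as systems, words and automata are coded by integers. A set $P$ is $\Sigma^0_1$ if there is a decidable relation $\Delta$ with $s\in P\Leftrightarrow\exists t\,\Delta(s,t)$, and $\Sigma^0_2$ if there is a decidable $\Delta$ with $s\in P\Leftrightarrow\exists t\,\forall t'\,\Delta(s,t,t')$. A set $P'$ \emph{reduces} to $P$ if there is a computable function $f$ with $s\in P'\Leftrightarrow f(s)\in P$. The set $P$ is \emph{$\Sigma^0_1$-hard} if every $\Sigma^0_1$ set reduces to it, and \emph{$\Sigma^0_1$-complete} if it is also $\Sigma^0_1$. The halting problem, the set of pairs $(\mathcal T,x)$ such that $\mathcal T$ halts on $x$, is $\Sigma^0_1$-complete and undecidable.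

\begin{proposition}\label{prop:upper}
For a finite system $S$ with language $C$ and a word $w$, it is decidable, given $S$ and $w$, whether $w\in\mathrm{Lin}(C)$. The set of finite systems with finite language is $\Sigma^0_1$, and the set of finite systems with regular language is $\Sigma^0_2$.
\end{proposition}

\begin{proof}
Let $C_0=I$, and let $C_{t+1}$ consist of $C_t$ and all results of applying a rule to two members of $C_t$. Each $C_t$ is finite and computable from $S$ and $t$: one runs through the rules, the pairs of members of $C_t$, and their conjugates that end with the sites. The union of the increasing chain $(C_t)$ contains $I$ and is closed under the rules, and each $C_t$ lies in $C$ by induction, so $C=\bigcup_tC_t$.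

If $C$ is finite, the chain stabilizes. If $C_t=C_{t+1}$, then $C_t$ is closed under the rules and $C=C_t$. So $C$ is finite if and only if $\exists t\;C_t=C_{t+1}$, which is a $\Sigma^0_1$ condition.

Let $\ell=|w|$, and let $C'$ be the closure of the set of words of $I$ of length at most $\ell$ under those splicings whose result has length at most $\ell$. There are finitely many circular words of length at most $\ell$, so $C'$ is computable, and $C'\subseteq C$. Both operands of a splicing are at most as long as the result, so by induction on $t$ every member of $C_t$ of length at most $\ell$ lies in $C'$. Hence $w\in\mathrm{Lin}(C)$ if and only if ${\sim}w\in C'$.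

Finally, $C$ is regular if and only if there is a finite automaton $\mathcal A$ such that for all $w\in A^*$ we have: $w\in\mathrm{Lin}(C)$ if and only if $\mathcal A$ accepts $w$. The relation after the two quantifiers is decidable, so this is a $\Sigma^0_2$ condition.
\end{proof}

\section{Queue machines}\label{sec:queue}

A token that moves clockwise around a circle reads the symbol in front of it and can leave new symbols behind it. What it leaves behind it meets again only after everything else. The natural model of computation is therefore a queue.

A \emph{queue machine} consists of disjoint finite sets $Q$ (states) and $\Gamma$ (letters) and a partial map $\delta\colon Q\times\Gamma\to Q\times\Gamma^*$. A \emph{configuration} is a pair $(q,v)\in Q\times\Gamma^*$, and $v$ is the \emph{queue}. A step takes $(q,av)$, with $a\in\Gamma$, to $(q',vw)$ if $\delta(q,a)=(q',w)$. The machine halts when no step is possible, that is, when the queue is empty or $\delta$ is undefined on the state and the first letter.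

We take Turing machines to be deterministic, with a finite state set $Z$, a start state $s_0$, a tape alphabet $X$ containing the blank $\sqcup$, one two-way infinite tape, and a partial transition map $\tau\colon Z\times X\to Z\times X\times\{\mathsf L,\mathsf R\}$. The machine halts when $\tau$ is undefined on the current state and the scanned symbol.

\begin{lemma}\label{lem:queue}
From a Turing machine $\mathcal T$ one can construct a queue machine $(Q,\Gamma,\delta)$ and a state $q_0$, and from an input $x$ a word $v_0\in\Gamma^*$, such that the run from $(q_0,v_0)$ is finite if and only if $\mathcal T$ halts on $x$, and the queue is nonempty throughout the run.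
\end{lemma}

\begin{proof}
The queue machine rotates the tape contents. A step of $\mathcal T$ changes two adjacent cells, so the queue machine keeps the last letter read in its state and thus sees two adjacent letters at a time.

Let $\Gamma=X\cup\{\diamond\}\cup(Z\times X)$, where $\diamond$ is a new symbol, and call the elements of $Z\times X$ \emph{head cells}. Let $Q=\{[a]:a\in\Gamma\}$ be a disjoint copy of $\Gamma$. A circular word ${\sim}\diamond y_1\cdots y_r$ with $r\ge1$, in which exactly one $y_i$ is a head cell $(s,y)$ and the others are in $X$, \emph{codes} the configuration of $\mathcal T$ in which the state is $s$, the tape holds $y_1\cdots y_{i-1}\,y\,y_{i+1}\cdots y_r$ with blanks on both sides, and the head scans the $i$th of these cells. To a queue configuration $([a],v)$ we attach the circular word ${\sim}av$. If $a$ and $b$ are both head cells, $\delta([a],b)$ is undefined; this does not occur when ${\sim}av$ is a code. Otherwise $\delta([a],b)$ is given by four cases.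
\begin{itemize}
\item[(L)] $b=(s,y)$ and $\tau(s,y)=(s',y',\mathsf L)$: the value is $([y'],(s',a))$ if $a\in X$, and $([y'],\diamond(s',\sqcup))$ if $a=\diamond$.
\item[(R)] $a=(s,y)$ and $\tau(s,y)=(s',y',\mathsf R)$: the value is $([(s',b)],y')$ if $b\in X$, and $([\diamond],y'(s',\sqcup))$ if $b=\diamond$.
\item[(H)] $a$ or $b$ is a head cell on which $\tau$ is undefined: $\delta([a],b)$ is undefined.
\item[(S)] In all other cases the value is $([b],a)$.
\end{itemize}
A step from $([a],bv)$ with $\delta([a],b)=([a'],w)$ leads to $([a'],vw)$. It changes the attached word from ${\sim}abv$ to ${\sim}a'vw={\sim}wa'v$, so it replaces the factor $ab$ by $wa'$. In case (S) we have $wa'=ab$ and the word is unchanged. In case (L), $a\,(s,y)$ becomes $(s',a)\,y'$, or $\diamond\,(s,y)$ becomes $\diamond\,(s',\sqcup)\,y'$. In case (R), $(s,y)\,b$ becomes $y'(s',b)$, or $(s,y)\,\diamond$ becomes $y'(s',\sqcup)\,\diamond$. So a step of type (L) or (R) turns a code of a configuration of $\mathcal T$ into a code of the next configuration.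

Take $q_0=[\diamond]$, and $v_0=(s_0,x_1)x_2\cdots x_r$ if $x=x_1\cdots x_r\ne\varepsilon$, $v_0=(s_0,\sqcup)$ if $x=\varepsilon$. The attached word codes the initial configuration, and by the above it is a code throughout the run. A code has length at least $2$, so the queue is never empty.

It remains to bound the number of consecutive steps of type (S). Such a step moves the buffered letter $a$ to the end of the queue and the first letter of the queue to the buffer. So from $([a],v)$, within $|av|$ steps of type (S) the head cell would visit both the front of the queue and the buffer. If $\tau$ prescribes a left move, (L) applies when the head cell is at the front; if it prescribes a right move, (R) applies when the head cell is in the buffer; if $\tau$ is undefined, (H) applies at the first of these moments. Hence each step of $\mathcal T$, and its halting, is simulated after finitely many steps. If $\mathcal T$ halts, the queue machine reaches case (H) and halts. If $\mathcal T$ does not halt, case (H) never occurs and the run is infinite.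
\end{proof}

\section{A token on a circle}\label{sec:system}

Fix a queue machine $(Q,\Gamma,\delta)$ and a configuration $(q_0,v_0)$. We want a system whose language consists of a few short words and a single chain of long words, each obtained from the previous one by one insertion, the chain being finite exactly when the run is. Four difficulties shape the construction.

\subsection*{Controlling the second operand}
A rule cannot name its second operand; it can only ask for a site. The following example shows what goes wrong and how to repair it.

\begin{example}\label{ex:seam}
Suppose we want to insert a mark between $a$ and $b$ in ${\sim}ab$, once. Try $I=\{{\sim}ab,{\sim}x\}$ and the rule $a\#b\,\$\,x\#\varepsilon$. It produces ${\sim}axb$, as intended. But ${\sim}axb={\sim}bax$ contains $x$, so it can serve as a second operand, and it opens into $bax$. Inserting $bax$ between $a$ and $b$ gives the factor $abaxb$, which contains $ab$ again, so the language is infinite. Now take a mark of two letters: $I=\{{\sim}ab,{\sim}xy\}$ and the rule $a\#b\,\$\,y\#x$. The second site $yx$ is a factor of ${\sim}xy$, which opens into $xy$. The result ${\sim}axyb$ contains neither $ab$ nor $yx$, and the language is $\{{\sim}ab,{\sim}xy,{\sim}axyb\}$.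
\end{example}

So every word to be inserted, a \emph{block}, will have at least two symbols, and the second site will be its \emph{seam}: the last symbol followed by the first. The seam exists in the circular block and is destroyed when the block is opened.

\subsection*{Deleting without deleting}
The long word contains one active state symbol $p$, the \emph{token}, and the queue is read clockwise from it. After a step, the old token and the letter just read are still there. They must be marked as dead, and later tokens must pass over them and over the marks without changing state. The long word therefore consists of the token and a list of \emph{units}, of finitely many kinds, and one \emph{move} carries the token over one unit.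

\subsection*{Ordering the insertions of a move}
One would like to move the token $p$ over a unit $z$ by a single insertion, turning $p\,z$ into $p\,z\,\lambda wq$, where $q$ is the new token, $w$ is the word written, and the new symbol $\lambda$ blocks the rule from acting on $p$ again. On the next turn the token meets $p\,z\,\lambda$. If it crosses this factor piece by piece, a live token comes to stand in front of $z\lambda$ and looks like the dead one. If it crosses the factor as one piece, it leaves a longer factor of the same kind, and these grow from turn to turn beyond the windows of finitely many rules. So a dead token needs a mark directly next to it. A move then changes the word on both sides of $z$, and takes several insertions whose order must be forced. We use four.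
\begin{enumerate}
\item The token reads $z$ and the next symbol, and inserts after $z$ a block $m\eta$. The \emph{marker} $m$ records the new state and the word to be written.
\item Seeing the marker beyond $z$, a rule kills the token by inserting $\kappa\kappa'$ directly after it.
\item Seeing $\kappa'$ before $z$, a rule seals the marker by inserting $\theta\theta'$ in front of it. Without the seal, a later token arriving in front of $z\,m$ would be killed by the rule of the second step. The symbol $\theta$ also tells later tokens that $z$ has been read.
\item Seeing the sealed marker, a rule inserts after $\eta$ the written word and the new token.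
\end{enumerate}

\subsection*{Certifying that the language is complicated}
An infinite run gives an infinite language, but we need a proof that it is not regular, whatever the machine does. We place three \emph{sentinels} on the circle and let the token leave a special marker each time it passes one. The three counts stay within $1$ of each other and tend to infinity.

\subsection*{The system}
The alphabet $A$ is the disjoint union of $\Gamma$, $Q$, the set $\Sigma=\{\sigma_1,\sigma_2,\sigma_3\}$ of sentinels, the set of markers
\[
M=\{\beta_{p,a}:\delta(p,a)\text{ is defined}\}\cup\{\gamma_p,\,c_{1,p},\,c_{2,p},\,c_{3,p}:p\in Q\},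
\]
a set $\{\lambda_m:m\in M\}$, and $\{\eta,\kappa,\kappa',\theta,\theta'\}$. Each marker $m$ determines a pair $(q_m,w_m)\in Q\times\Gamma^*$:
\[
(q_m,w_m)=\delta(p,a)\ \text{ if } m=\beta_{p,a},\qquad (q_m,w_m)=(p,\varepsilon)\ \text{ if } m\in\{\gamma_p,c_{1,p},c_{2,p},c_{3,p}\}.
\]
Thus $\beta_{p,a}$ stands for a step of the machine, $\gamma_p$ for an idle pass, and $c_{i,p}$ for an idle pass that is counted. The idle markers carry the index $p$ because the state must be remembered while the old token is dead and the new one does not yet exist.

The \emph{units} are the letters $a\in\Gamma$ and the words
\[
K_x=x\kappa\kappa'\quad(x\in Q\cup\Sigma),\qquad D_m=\theta\theta'm\eta\lambda_m\quad(m\in M).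
\]
We write $K_i$ for $K_{\sigma_i}$ and $U$ for the finite set of units. The first symbols of units form the set $F=\Gamma\cup Q\cup\Sigma\cup\{\theta\}$, and the last symbols lie in $\Gamma\cup\{\kappa'\}\cup\{\lambda_m:m\in M\}$. The first symbol of a unit tells whether its length is $1$, $3$ or $5$, and so does the last symbol. Hence:
\begin{equation}\label{eq:units}
\begin{array}{l}\text{two occurrences of units in a circular word that begin at the same place,}\\ \text{or end at the same place, coincide.}\end{array}
\end{equation}

The marker chosen by a token $p\in Q$ in front of a unit $z\in U$ followed by a symbol $y\in F$ is given by a partial map $\mu$: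
\[
\mu(p,z,y)=\begin{cases}
\beta_{p,z}&\text{if $z\in\Gamma$, $y\ne\theta$ and $\delta(p,z)$ is defined,}\\
\text{undefined}&\text{if $z\in\Gamma$, $y\ne\theta$ and $\delta(p,z)$ is undefined,}\\
c_{i,p}&\text{if $z=K_i$,}\\
\gamma_p&\text{in all other cases.}
\end{cases}
\]
The other cases are: $z\in\Gamma$ with $y=\theta$; $z=K_x$ with $x\in Q$; and $z=D_{m'}$ with $m'\in M$.

The initial set $I$ consists of the word
\[
W_0={\sim}\,q_0\,v_0\,K_1K_2K_3
\]
and the \emph{block words} ${\sim}m\eta$ $(m\in M)$, ${\sim}\kappa\kappa'$, ${\sim}\theta\theta'$ and ${\sim}\lambda_mw_mq_m$ $(m\in M)$. The set $R$ consists of the following rules, for all $p\in Q$, $z\in U$, $m\in M$, $y\in F$: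
\[
\begin{array}{lrcll}
\text{(R1)}&pz\,\#\,y&\$&\eta\,\#\,m&\text{provided that }\mu(p,z,y)=m,\\
\text{(R2)}&p\,\#\,zm&\$&\kappa'\,\#\,\kappa,&\\
\text{(R3)}&\kappa'z\,\#\,m&\$&\theta'\,\#\,\theta,&\\
\text{(R4)}&\theta'm\eta\,\#\,y&\$&q_m\,\#\,\lambda_m.&
\end{array}
\]
The sets $I$ and $R$ are finite and computable from the queue machine and $(q_0,v_0)$, and only $W_0$ depends on $(q_0,v_0)$. Let $C$ be the language generated by $(A,I,R)$.

\subsection*{Normal words and moves}
A \emph{normal word} is a circular word $W={\sim}\,pz_1z_2\cdots z_n$ with $p\in Q$, $n\ge2$ and all $z_i\in U$. Inside a unit a symbol of $Q$ is followed by $\kappa$, while $p$ is followed by a symbol of $F$, and $\kappa\notin F$. So the occurrence of $p$, the \emph{token} of $W$, is determined by $W$, and by \eqref{eq:units} so is the \emph{list} $z_1,\dots,z_n$. A unit $z_i\in\Gamma$ is a \emph{dead letter} if $i<n$ and $z_{i+1}$ is some $D_{m}$, and a \emph{live letter} otherwise. Let $v(W)\in\Gamma^*$ be the word formed by the live letters in the order of the list.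

Let $y$ be the first symbol of $z_2$; this is where $n\ge2$ is needed. We have $y=\theta$ if and only if $z_2$ is some $D_{m'}$. So $\mu(p,z_1,y)$ is undefined exactly when $z_1$ is a live letter and $\delta(p,z_1)$ is undefined; then $W$ is called \emph{stuck}. Put $W^{(0)}=W$. If $W$ is not stuck, let $m=\mu(p,z_1,y)$ and put
\begin{equation}\label{eq:stages}
\begin{array}{rcl}
W^{(1)}&=&{\sim}\;p\;z_1\;m\eta\;z_2\cdots z_n,\\
W^{(2)}&=&{\sim}\;p\,\kappa\kappa'\;z_1\;m\eta\;z_2\cdots z_n,\\
W^{(3)}&=&{\sim}\;p\,\kappa\kappa'\;z_1\;\theta\theta'\,m\eta\;z_2\cdots z_n,\\
W^{(4)}&=&{\sim}\;p\,\kappa\kappa'\;z_1\;\theta\theta'\,m\eta\,\lambda_m\;w_m\;q_m\;z_2\cdots z_n.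
\end{array}
\end{equation}
Reading the last word from $q_m$ gives
\begin{equation}\label{eq:next}
W^{(4)}={\sim}\;q_m\;z_2\cdots z_n\;K_p\;z_1\;D_m\;w_m ,
\end{equation}
a normal word with token $q_m$ whose list is $z_2,\dots,z_n,K_p,z_1,D_m$ followed by the letters of $w_m$. We write $\mathrm{next}(W)=W^{(4)}$ and say that the token \emph{passes} $z_1$. The words $W^{(0)}$, for $W$ normal, and $W^{(1)},W^{(2)},W^{(3)}$, for $W$ normal and not stuck, are called \emph{working words}. The word $W_0$ is normal, and we set $W_{j+1}=\mathrm{next}(W_j)$ as long as $W_j$ is not stuck.

\begin{example}\label{ex:run}
Let $Q=\{p,q\}$, $\Gamma=\{a,b\}$, $\delta(p,a)=(q,b)$, with $\delta$ undefined elsewhere. The run from $(p,a)$ is $(p,a)\to(q,b)$, and then the machine halts. Here $W_0={\sim}\,p\,a\,K_1K_2K_3$ and $\mu(p,a,\sigma_1)=\beta_{p,a}$, which we abbreviate to $\beta$. The first move consists of four insertions, underlined below; the right column gives the rule used and its first site in the preceding word.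
\[
\begin{array}{rcll}
W_0^{(1)}&=&{\sim}\;p\,a\,\underline{\beta\eta}\,K_1K_2K_3&\text{(R1), site }pa\#\sigma_1,\\[2pt]
W_0^{(2)}&=&{\sim}\;p\,\underline{\kappa\kappa'}\,a\,\beta\eta\,K_1K_2K_3&\text{(R2), site }p\#a\beta,\\[2pt]
W_0^{(3)}&=&{\sim}\;p\kappa\kappa'\,a\,\underline{\theta\theta'}\,\beta\eta\,K_1K_2K_3&\text{(R3), site }\kappa'a\#\beta,\\[2pt]
W_1&=&{\sim}\;p\kappa\kappa'\,a\,\theta\theta'\beta\eta\,\underline{\lambda_\beta\,b\,q}\,K_1K_2K_3&\text{(R4), site }\theta'\beta\eta\#\sigma_1.
\end{array}
\]
Each insertion splits the site that allowed it and creates the site of the next one. In $W_1={\sim}\,q\,K_1K_2K_3K_p\,a\,D_\beta\,b$ the letter $a$ is dead and $b$ is live, so the token and $v(W_1)$ form the configuration $(q,b)$. The token now passes the three sentinels: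
\[
\begin{array}{rcl}
W_2&=&{\sim}\;q\;K_2K_3K_p\,a\,D_\beta\,b\;\,K_qK_1D_{c_{1,q}},\\
W_3&=&{\sim}\;q\;K_3K_p\,a\,D_\beta\,b\;\,K_qK_1D_{c_{1,q}}\,K_qK_2D_{c_{2,q}},\\
W_4&=&{\sim}\;q\;K_p\,a\,D_\beta\,b\;\,g,\qquad g=K_qK_1D_{c_{1,q}}\,K_qK_2D_{c_{2,q}}\,K_qK_3D_{c_{3,q}}.
\end{array}
\]
Then it passes the remains of the first move, each time with the marker $\gamma=\gamma_q$:
\[
\begin{array}{rcl}
W_5&=&{\sim}\;q\;a\,D_\beta\,b\,g\;K_qK_pD_\gamma,\\
W_6&=&{\sim}\;q\;D_\beta\,b\,g\;K_qK_pD_\gamma\;K_q\,a\,D_\gamma,\\
W_7&=&{\sim}\;q\;b\,g\;K_qK_pD_\gamma\;K_q\,a\,D_\gamma\;K_qD_\beta D_\gamma .
\end{array}
\]
The word $W_5$ is not stuck, although $\delta(q,a)$ is undefined, because $a$ is followed by $\theta$ and $\mu(q,a,\theta)=\gamma_q$. In $W_7$ the letter $b$ is followed by $K_q$, so it is live; $\delta(q,b)$ is undefined, and $W_7$ is stuck.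
\end{example}

\section{The language of the system}\label{sec:analysis}

The example follows the intended insertions. The point to prove is that there are no others: no working word serves as a second operand, no block word serves as a first operand, and no debris of an earlier move forms a site.

\begin{lemma}[second operands]\label{lem:second}
No working word contains the second site of a rule. Each of the second sites $\eta m$, $\kappa'\kappa$, $\theta'\theta$, $q_m\lambda_m$ occurs in exactly one block word, at exactly one place, and the word inserted is then $m\eta$, $\kappa\kappa'$, $\theta\theta'$, $\lambda_mw_mq_m$ respectively.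
\end{lemma}

\begin{proof}
A working word consists of units and of the symbols displayed in the first three lines of \eqref{eq:stages}, or of $p$ alone for $W^{(0)}$. We inspect both kinds.
The symbol $\eta$ is followed by some $\lambda_{m'}$ inside a unit, and the displayed $\eta$ by the first symbol of $z_2$, which is in $F$; neither is a marker.
The symbol $\kappa$ is preceded by an element of $Q\cup\Sigma$ inside a unit, and the displayed $\kappa$ by $p$; neither is $\kappa'$.
The symbol $\theta'$, inside a unit or displayed, is followed by a marker and not by $\theta$.
The symbol $\lambda_m$ occurs only inside units $D_m$, where it is preceded by $\eta$ and not by a state.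

Among the block words, the symbols $m$, $\kappa$, $\theta$, $\lambda_m$ occur only in ${\sim}m\eta$, ${\sim}\kappa\kappa'$, ${\sim}\theta\theta'$, ${\sim}\lambda_mw_mq_m$ respectively, once each, and they are preceded there by $\eta$, $\kappa'$, $\theta'$, $q_m$. Writing these words as ${\sim}ku_3u_4$, we have $k=\varepsilon$ in the first three cases and $k=w_m$ in the last, which gives the stated words $u_4ku_3$.
\end{proof}

\begin{lemma}[first operands]\label{lem:first}
No block word and no stuck normal word contains the first site of a rule. If $W$ is normal and not stuck, then for $i=0,1,2,3$ there is exactly one pair consisting of a rule and an occurrence of its first site in $W^{(i)}$, and splicing there with the block word given by Lemma~\ref{lem:second} produces $W^{(i+1)}$.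
\end{lemma}

\begin{proof}
\emph{Block words.} The first site of a rule (R1) or (R2) begins with a state followed by a symbol of $F$. The only block words that contain a state are the words ${\sim}\lambda_mw_mq_m$, in which the only state is followed by $\lambda_m\notin F$. The first site of a rule (R3) or (R4) contains a marker together with $\kappa'$ or $\theta'$, and no block word does.

\emph{Working words.} Call an occurrence of a state \emph{free} if it is not followed by $\kappa$, an occurrence of a marker \emph{fresh} if it is not preceded by $\theta'$, and an occurrence of $\eta$ \emph{open} if it is not followed by a symbol $\lambda_{m'}$. Inside a unit, a state occurs only at the head of some $K_x$, and a marker or $\eta$ only in some $D_{m'}$; these occurrences are not free, not fresh and not open. So only the displayed symbols $p$, $m$, $\eta$ of \eqref{eq:stages} are candidates. The displayed $p$ is followed by a symbol of $F$ in $W^{(0)},W^{(1)}$ and by $\kappa$ in $W^{(2)},W^{(3)}$. The displayed $m$ is preceded by the last symbol of $z_1$, which is not $\theta'$, in $W^{(1)},W^{(2)}$, and by $\theta'$ in $W^{(3)}$. The displayed $\eta$ is followed by the first symbol $y\in F$ of $z_2$. This gives the complete list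 of free, fresh and open occurrences:
\begin{center}
\begin{tabular}{l|cccc}
&$W^{(0)}$&$W^{(1)}$&$W^{(2)}$&$W^{(3)}$\\\hline
free state&$p$&$p$&none&none\\
fresh marker&none&$m$&$m$&none\\
open $\eta$&none&$\eta$&$\eta$&$\eta$
\end{tabular}
\end{center}
The first column is valid for stuck words too. We now locate the first sites of each family of rules.

(R1) The site is $p'z'y'$ with $y'\in F$ and $\mu(p',z',y')$ defined. The state $p'$ is followed by a symbol of $F$, so it is free: the word is $W^{(0)}$ or $W^{(1)}$, and $p'$ is the displayed $p$. By \eqref{eq:units}, $z'=z_1$. In $W^{(1)}$ the next symbol is $m\notin F$, so there is no occurrence. In $W^{(0)}$ the next symbol is $y$, so there is an occurrence if and only if $\mu(p,z_1,y)$ is defined, that is, if and only if $W$ is not stuck. The rule is then the one with marker $m=\mu(p,z_1,y)$, and inserting $m\eta$ after $z_1$ gives $W^{(1)}$.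

(R2) The site is $p'z'm'$ with $m'\in M$. As for (R1), the word is $W^{(0)}$ or $W^{(1)}$, $p'$ is the displayed $p$, and $z'=z_1$. In $W^{(0)}$ the next symbol is $y\in F$, not a marker. In $W^{(1)}$ it is $m$, so there is one occurrence, and inserting $\kappa\kappa'$ after $p$ gives $W^{(2)}$.

(R3) The site is $\kappa'z'm'$. The marker $m'$ is preceded by the last symbol of a unit, so it is fresh: the word is $W^{(1)}$ or $W^{(2)}$, and $m'$ is the displayed $m$. The units $z'$ and $z_1$ end at the same place, so $z'=z_1$ by \eqref{eq:units}. The symbol before $z_1$ is $p\neq\kappa'$ in $W^{(1)}$, and $\kappa'$ in $W^{(2)}$. So there is one occurrence, in $W^{(2)}$, and inserting $\theta\theta'$ before $m$ gives $W^{(3)}$.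

(R4) The site is $\theta'm'\eta y'$ with $y'\in F$. This $\eta$ is open, so the word is one of $W^{(1)},W^{(2)},W^{(3)}$, the $\eta$ is the displayed one, $m'=m$ and $y'=y$. The site requires that $m$ not be fresh, which holds only in $W^{(3)}$. Inserting $\lambda_mw_mq_m$ after $\eta$ gives $W^{(4)}$.

Thus a site of (R$i$) occurs only in $W^{(i-1)}$ for $W$ not stuck, for exactly one rule and at exactly one place.
\end{proof}

The unit $z$ in rule (R3) cannot be dropped. If $z_1=K_x$, then $W^{(1)}$ contains the factor $\kappa'm$, and a rule with first site $\kappa'\#m$ would seal the marker while $p$ is still free.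

\begin{proposition}\label{prop:language}
The language $C$ consists of the block words, the words $W_j$, and the words $W_j^{(1)},W_j^{(2)},W_j^{(3)}$ for those $j$ such that $W_j$ is not stuck.
\end{proposition}

\begin{proof}
Let $C'$ be the set described. It contains $I$, and its members are block words or working words. Consider a splicing of two members of $C'$. By Lemma~\ref{lem:second} the second operand is a block word, determined by the rule together with the place where it is cut. By Lemma~\ref{lem:first} the first operand is some $W_j^{(i)}$ with $W_j$ not stuck and $0\le i\le3$, and the result is $W_j^{(i+1)}$, which lies in $C'$ since $W_j^{(4)}=W_{j+1}$. So $C'$ is closed and $C\subseteq C'$. Conversely, Lemma~\ref{lem:first} generates the words $W_j^{(i)}$ one after the other from $W_0$ and the block words.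
\end{proof}

We call $W_0,W_0^{(1)},W_0^{(2)},W_0^{(3)},W_1,W_1^{(1)},\dots$ the \emph{chain}. It remains to compare it with the run of the machine.

\begin{lemma}[simulation]\label{lem:sim}
Let $W={\sim}\,pz_1\cdots z_n$ be normal and not stuck, with marker $m$, and let $W'=\mathrm{next}(W)$. A letter among $z_2,\dots,z_n$ is live in $W'$ if and only if it is live in $W$. If $z_1$ is a live letter, then $(p,v(W))\to(q_m,v(W'))$ is a step of the queue machine. Otherwise $(q_m,v(W'))=(p,v(W))$.
\end{lemma}

\begin{proof}
Use the list of $W'$ given after \eqref{eq:next}. For $2\le i\le n-1$ the successor of $z_i$ is still $z_{i+1}$. If $z_n$ is a letter, it was live in $W$ as the last unit, and it is live in $W'$ because it is followed by $K_p$. This proves the first claim. If $z_1$ is a letter, it is now followed by $D_m$ and is dead. Each letter of $w_m$ is followed by a letter or is last, so it is live. Therefore $v(W')$ is obtained from $v(W)$ by deleting the first letter if $z_1$ is live, and appending $w_m$. If $z_1=a$ is live, then $y\ne\theta$, so $m=\beta_{p,a}$ and $(q_m,w_m)=\delta(p,a)$. Otherwise $m$ is $\gamma_p$ or some $c_{i,p}$, and $(q_m,w_m)=(p,\varepsilon)$.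
\end{proof}

\begin{lemma}\label{lem:halt}
Suppose that the queue is nonempty throughout the run from $(q_0,v_0)$. Then the sequence $(W_j)$ is finite if and only if the run is finite.
\end{lemma}

\begin{proof}
Let $p_j$ be the token of $W_j$. In $W_0$ each letter of $v_0$ is followed by a letter or by $K_1$, so $(p_0,v(W_0))=(q_0,v_0)$. By Lemma~\ref{lem:sim} the pairs $(p_j,v(W_j))$ are the successive configurations of the run, possibly repeated.

If the sequence is finite, its last word $W_j$ is stuck: $v(W_j)$ begins with the live letter $z_1$ and $\delta(p_j,z_1)$ is undefined. So the run halts at $(p_j,v(W_j))$.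

Suppose the sequence is infinite, and fix $j$. By hypothesis $v(W_j)\ne\varepsilon$; let the first live letter of $W_j$ be at position $i$ of the list. If $i>1$, then by Lemma~\ref{lem:sim} the same letter is the first live letter of $W_{j+1}$, at position $i-1$. So $W_{j+i-1}$ has a live letter at position $1$, and since it is not stuck, the next move is a step of the machine. Hence infinitely many steps are made, and the run is infinite.
\end{proof}

The hypothesis is needed. In Example~\ref{ex:run}, replace $\delta(p,a)=(q,b)$ by $\delta(p,a)=(q,\varepsilon)$. The machine halts after one step with an empty queue, but $W_1$ has no live letter, idle passes create none, and the token circles forever.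

\section{Counting turns: proof of Theorem~\ref{thm:main}}\label{sec:main}

We use the following textbook facts. Regular languages are context-free. The class of context-free languages is closed under intersection with regular languages, under images by morphisms of free monoids, and under inverse images by such morphisms. The pumping lemma states that for a context-free language $L$ there is $N\ge1$ such that every word of $L$ of length at least $N$ can be written $t_1t_2t_3t_4t_5$ with $|t_2t_3t_4|\le N$, $t_2t_4\ne\varepsilon$, and $t_1t_2^et_3t_4^et_5\in L$ for all $e\ge0$.

\begin{lemma}\label{lem:ncf}
If the sequence $(W_j)$ is infinite, then $\mathrm{Lin}(C)$ is not context-free.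
\end{lemma}

\begin{proof}
For a word $V$ of the chain and $i\in\{1,2,3\}$, let $\nu_i(V)$ be the number of occurrences in $V$ of the symbols $c_{i,p}$, $p\in Q$. The symbols $\lambda_{c_{i,p}}$ are different symbols and are not counted.

\emph{Position of the counted markers.} Each word of the chain arises from the previous one by inserting a block. Blocks contain no sentinel, and an insertion preserves the cyclic order of the symbols already present. So every word of the chain contains each $\sigma_i$ exactly once, in the cyclic order $\sigma_1,\sigma_2,\sigma_3$. A marker enters only through (R1), and by the definition of $\mu$ a marker $c_{i,p}$ is inserted directly after $K_i=\sigma_i\kappa\kappa'$. It therefore lies on the clockwise arc from $\sigma_i$ to the next sentinel, and it stays on that arc under later insertions.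

\emph{Number of the counted markers.} By \eqref{eq:next}, a move takes $z_1$ from the front of the list and puts it behind $z_2,\dots,z_n$, and the new units are not sentinel units. So the order of $K_1,K_2,K_3$ in the list is unchanged if $z_1$ is not one of them; if it is, the first of the three becomes the last. In $W_0$ the order is $K_1,K_2,K_3$, so the token passes them in the order $K_1,K_2,K_3,K_1,\dots$. Passing $K_i$ raises $\nu_i$ by one, at the first insertion of the move, and no other insertion changes $\nu_i$. All $\nu_i(W_0)$ are $0$, so every word $V$ of the chain satisfies
\begin{equation}\label{eq:count}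
\nu_1(V)\ge\nu_2(V)\ge\nu_3(V)\ge\nu_1(V)-1 .
\end{equation}
If $K_3$ is at position $i$ in the list of $W_j$, it is at position $1$ in the list of $W_{j+i-1}$ and is passed in the next move. As the sequence is infinite, $K_3$ is passed infinitely often and $\nu_3$ is unbounded along the chain.

\emph{Pumping.} Let $\varphi\colon A^*\to\{c_1,c_2,c_3\}^*$ be the morphism that sends $c_{i,p}$ to $c_i$ and erases all other symbols, and let $L=\varphi(\mathrm{Lin}(C)\cap\sigma_1A^*)$. Block words contain no $\sigma_1$, and a word $V$ of the chain has exactly one linearization that begins with $\sigma_1$. By Proposition~\ref{prop:language} and the first step,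
\[
L=\{c_1^{\nu_1(V)}c_2^{\nu_2(V)}c_3^{\nu_3(V)}:V\text{ in the chain}\}.
\]
Suppose that $\mathrm{Lin}(C)$ is context-free. Then so is $L$; let $N$ be its pumping constant. Choose $V$ with $\nu_3(V)\ge N$ and factor the corresponding word as $t_1t_2t_3t_4t_5$. Since $\nu_2(V)\ge N$, a factor that contains both $c_1$ and $c_3$ has length at least $N+2$. So one of $c_1,c_3$ does not occur in $t_2t_3t_4$, and its number of occurrences in $t_1t_2^et_3t_4^et_5$ is independent of $e$. Some other letter occurs in $t_2t_4$, and its number of occurrences tends to infinity with $e$. This contradicts \eqref{eq:count}, by which the numbers of occurrences of any two letters in a word of $L$ differ by at most $1$.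
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Given $\mathcal T$ and $x$, take the queue machine and the configuration $(q_0,v_0)$ of Lemma~\ref{lem:queue}, and the system of Section~\ref{sec:system}. By Lemmas~\ref{lem:queue} and~\ref{lem:halt}, the sequence $(W_j)$ is finite if and only if $\mathcal T$ halts on $x$. If it is finite, $C$ is finite by Proposition~\ref{prop:language}. If it is infinite, $\mathrm{Lin}(C)$ is not context-free by Lemma~\ref{lem:ncf}. So $C$ is regular if and only if $\mathcal T$ halts on $x$, and an algorithm for regularity would decide the halting problem.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c)]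
The map from $(\mathcal T,x)$ to the system of Theorem~\ref{thm:main} is computable, and it reduces the halting problem both to finiteness and to regularity. Reductions compose, so both properties are $\Sigma^0_1$-hard. The upper bounds are in Proposition~\ref{prop:upper}.
\end{proof}

\section{Two letters and a fixed set of rules}\label{sec:binary}

To encode the system in binary we replace each symbol by a code word. The danger is that an encoded site occurs across the boundaries of code words, where it means nothing. A circular word has no starting point from which to parse, so the code must mark its own boundaries.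

Let $A$ be a finite alphabet. Choose $r\ge 1$ with $2^r\ge|A|$ and an injective map $a\mapsto(y_1,\dots,y_r)$ from $A$ to $\{0,1\}^r$, and let $\psi\colon A^*\to\{0,1\}^*$ be the morphism with
\[
\psi(a)=111\;0y_1\;0y_2\cdots0y_r\;0 .
\]
The code words are distinct and have the same length $\ell=2r+4$. Since $\psi(xy)=\psi(x)\psi(y)\sim\psi(yx)$, the map ${\sim}w\mapsto{\sim}\psi(w)$ is well defined; we denote it by $\psi$ too, and we put $\psi(u_1\#u_2\,\$\,u_3\#u_4)=\psi(u_1)\#\psi(u_2)\,\$\,\psi(u_3)\#\psi(u_4)$.

\begin{lemma}[synchronization]\label{lem:sync}
Let $u,v\in A^+$ and $g\in\{0,1\}^*$ with $\psi(u)g\sim\psi(v)$. Then $g=\psi(h)$ for some $h\in A^*$ with $uh\sim v$.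
\end{lemma}

\begin{proof}
In a code word the positions $4,6,\dots,\ell$ carry $0$. A window of three consecutive symbols of ${\sim}\psi(v)$ that begins at position $2$ of a code word contains position $4$, and one that begins at a position $j$ with $3\le j\le\ell$ contains the even one of $j,j+1$, which lies between $4$ and $\ell$. So $111$ occurs in ${\sim}\psi(v)$ only at the beginnings of code words. Write $\psi(v)=st$ and $\psi(u)g=ts$ with $t\ne\varepsilon$. Since $u\ne\varepsilon$, the word $ts$ begins with $111$, so $t$ begins at the beginning of a code word: $s=\psi(v')$ and $t=\psi(v'')$ with $v=v'v''$. Thus $\psi(u)g=\psi(v''v')$. Comparing the blocks of length $\ell$ from the left and using injectivity, we get $v''v'=uh$ and $g=\psi(h)$ for some $h$, and $uh=v''v'\sim v$.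
\end{proof}

\begin{lemma}\label{lem:encode}
Let $(A,I,R)$ be a system with language $C$, in which all words of $I$ and all sites of rules of $R$ are nonempty. Then $(\{0,1\},\psi(I),\psi(R))$ generates $\psi(C)$, and $\psi^{-1}(\mathrm{Lin}(\psi(C)))=\mathrm{Lin}(C)$.
\end{lemma}

\begin{proof}
Lengths add, so all words of $C$ are nonempty. Let $r=u_1\#u_2\,\$\,u_3\#u_4\in R$ and $v,v'\in A^+$. If ${\sim}v={\sim}hu_1u_2$ and ${\sim}v'={\sim}ku_3u_4$, then $\psi(r)$ applies to ${\sim}\psi(v)$ and ${\sim}\psi(v')$ and produces ${\sim}\psi(u_2hu_1u_4ku_3)$. Conversely, suppose $\psi(v)\sim h'\psi(u_1u_2)$ and $\psi(v')\sim k'\psi(u_3u_4)$ with $h',k'\in\{0,1\}^*$. Lemma~\ref{lem:sync}, with $u=u_1u_2$ and with $u=u_3u_4$, gives $h'=\psi(h)$ and $k'=\psi(k)$ with $v\sim hu_1u_2$ and $v'\sim ku_3u_4$, and the result is again ${\sim}\psi(u_2hu_1u_4ku_3)$. So the results of $\psi(r)$ on ${\sim}\psi(v),{\sim}\psi(v')$ are exactly the images of the results of $r$ on ${\sim}v,{\sim}v'$. With the sets $C_t$ defined as in the proof of Proposition~\ref{prop:upper}, induction on $t$ shows that the $t$th set of the encoded system is $\psi(C_t)$, and the union is $\psi(C)$.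

If ${\sim}u\in C$, then $\psi(u)\in\mathrm{Lin}(\psi(C))$. Conversely, let $\psi(u)\sim\psi(w)$ with ${\sim}w\in C$. Then $|u|=|w|\ge1$, and Lemma~\ref{lem:sync} with $g=\varepsilon$ gives $h=\varepsilon$ and $u\sim w$, so $u\in\mathrm{Lin}(C)$.
\end{proof}

The hypothesis on sites is what prevents cuts inside a code word: an empty site is encoded by an empty site, which occurs at every place of the circle.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
Let $\mathcal T$ be a fixed Turing machine for which it is undecidable, given $x$, whether $\mathcal T$ halts on $x$; a universal machine has this property. By Lemma~\ref{lem:queue} the queue machine and $q_0$ depend only on $\mathcal T$. Hence so do the alphabet $A$, the set $R$ and the set $I_0$ of block words of Section~\ref{sec:system}; only $W_0=W_0(x)$ depends on $x$. Fix $\psi$ as above, and put $R_0=\psi(R)$ and $I(x)=\psi(I_0)\cup\{\psi(W_0(x))\}$, a finite set computable from $x$ in which only one word varies.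

All initial words and all the words $u_1,\dots,u_4$ in the rules (R1)--(R4) are nonempty. By Lemma~\ref{lem:encode}, the system $(\{0,1\},I(x),R_0)$ generates $\psi(C)$, where $C$ is the language of Theorem~\ref{thm:main} for $\mathcal T$ and $x$. If $\mathcal T$ halts on $x$, then $C$ is finite and so is $\psi(C)$. If not, then $\mathrm{Lin}(C)=\psi^{-1}(\mathrm{Lin}(\psi(C)))$ is not context-free, and by closure under inverse morphisms neither is $\mathrm{Lin}(\psi(C))$. Thus each of the properties ``finite'', ``regular'' and ``context-free'' holds for the language of $(\{0,1\},I(x),R_0)$ if and only if $\mathcal T$ halts on $x$, and none of them is decidable from the initial set.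
\end{proof}

The generated language does not change when unused letters are added to the alphabet, so the same system gives undecidability over every alphabet with at least two letters.

\begin{thebibliography}{1}

\bibitem{unavoidable}
\emph{Unavoidable sets and regularity of languages generated by $(1,3)$-circular splicing systems},
\texttt{https://www.iris.unisa.it/\allowbreak retrieve/\allowbreak e2915b35-61f6-8981-e053-6605fe0a83a3/\allowbreak InevitabileTCSperAntonio.pdf}

\end{thebibliography}
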